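# How many automorphisms does $\mathcal L^*(V_\infty)$ have, and what are they?

## 1. Automorphisms that come from bijections

Let $F$ be a fixed computable field: its elements are coded by natural numbers so that the field operations are computable and equality is decidable. $F$ may be finite or infinite. Let $V=V_\infty$ be the space of finitely supported sequences over $F$, with its computable basis $e_0,e_1,\dots$. Gaussian elimination makes linear dependence in $V$ decidable. All spaces below have computable bases, and "subspace" means $F$-subspace.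

**Definition (c.e. subspaces).** A subspace $W\subseteq V$ is *c.e.* if it is a computably enumerable set. The c.e. subspaces form a lattice $\mathcal L(V)$ under inclusion, with meet $W\cap W'$ and join $W+W'$.

For example, if $K\subseteq\omega$ is the halting set, then $\operatorname{span}\{e_n:n\in K\}$ is a c.e. subspace, and it is not decidable.

**Definition (equality up to finite dimension).** Write f.d. for finite-dimensional. Write $A\subseteq^*B$ if $A\subseteq B+Z$ for some f.d. $Z$, equivalently if $A/(A\cap B)$ is f.d. Write $A=^*B$ if $A\subseteq^*B\subseteq^*A$, equivalently if $\dim\big((A+B)/(A\cap B)\big)<\infty$.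

The relation $=^*$ is compatible with the lattice operations. If $A=^*A'$, then clearly $A+B=^*A'+B$, and $(A\cap B)/(A\cap A'\cap B)$ embeds in the f.d. space $A/(A\cap A')$, so $A\cap B\subseteq^*A'\cap B$, and symmetrically. The quotient lattice is $\mathcal L^*=\mathcal L^*(V)$. We write $[A]$ for the class of $A$, and then $[A]\le[B]$ iff $A\subseteq^*B$.

For example, $\operatorname{span}\{e_n:n\text{ even}\}=^*\operatorname{span}(\{e_1\}\cup\{e_n:n\text{ even},\ n\ge100\})$, but neither is $=^*V$.

**Definition (semilinear maps).** $(\mu,\sigma)$ is a *semilinear transformation* of $V$ if $\sigma$ is an automorphism of $F$ and $\mu(\alpha u+\beta v)=\sigma(\alpha)\mu(u)+\sigma(\beta)\mu(v)$. It is *computable* if both $\mu$ and $\sigma$ are.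

For a computable automorphism $\sigma$ let $\tilde\sigma:V\to V$ apply $\sigma$ to every coordinate. It is a computable $\sigma$-semilinear bijection. With $F=\mathbb Q(\sqrt2)$ and $\sigma(\sqrt2)=-\sqrt2$ we get $\tilde\sigma(e_0+\sqrt2e_1)=e_0-\sqrt2e_1$. The inverse of a computable bijection is computable by search, so $\sigma^{-1}$ is again computable.

The question, posed in the source "The Lattice of Computably Enumerable Vector Spaces", is: *what is the cardinality of $\operatorname{Aut}\mathcal L^*(V_\infty)$, and does it depend on $F$?* There is an easy special case.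

**Proposition 1.** The automorphisms of $\mathcal L^*(V)$ induced by computable semilinear bijections of $V$ form a set of cardinality exactly $\aleph_0$.

*Proof.* Let $n$ be a computable $\sigma$-semilinear bijection. If $W$ is a c.e. subspace, so are $n(W)$ and $n^{-1}(W)$; they are closed under scalars because $\sigma$ is onto $F$. Inclusions are preserved both ways, and so are dimensions of quotients, because $n$ carries bases to bases. So $[W]\mapsto[n(W)]$ is an automorphism of $\mathcal L^*$.

There are only countably many pairs of computable functions, so at most $\aleph_0$ automorphisms arise. For the lower bound, partition $\omega$ into the sets $A_k=\{\langle k,n\rangle:n\in\omega\}$, where $\langle\cdot,\cdot\rangle$ is a computable pairing bijection. For $k\ge1$, the permutation of the basis that exchanges $A_0$ and $A_k$ order-preservingly gives a computable linear bijection. It takes the class of $\operatorname{span}\{e_n:n\in A_0\}$ to that of $\operatorname{span}\{e_n:n\in A_k\}$. For different $k$ these spaces are infinite-dimensional and meet in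 $0$, so their classes differ. $\square$

A few maps tried by hand show what $\mathcal L^*$ sees.

* A scalar $v\mapsto\lambda v$ with $\lambda\ne0$ fixes every subspace. A map $v\mapsto v+k(v)$ with $k$ of finite rank satisfies $(1+k)W=^*W$. Both induce the identity when bijective.
* Suppose $d\in F\setminus\{0,1\}$, and let $n$ fix $e_{2i}$ and send $e_{2i+1}$ to $de_{2i+1}$. The space $W=\operatorname{span}\{e_{2i}+e_{2i+1}\}$ goes to $\operatorname{span}\{e_{2i}+de_{2i+1}\}$, which meets $W$ in $0$. So $n$ induces a nontrivial automorphism.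
* The shift $s:e_i\mapsto e_{i+1}$ is not a bijection, and yet $[W]\mapsto[s(W)]$ is an automorphism of $\mathcal L^*$. Let $s^-e_{i+1}=e_i$, $s^-e_0=0$. Both operations are monotone and respect $=^*$; $s^-sW=W$; and $ss^-w$ differs from $w$ by a multiple of $e_0$, so $ss^-W=^*W$.

## 2. What changes when the map is not given

An arbitrary automorphism of $\mathcal L^*$ is only a permutation of classes. The countability of $\mathcal L^*$ does not bound the number of automorphisms by $\aleph_0$: the lattice of finite and cofinite subsets of $\omega$ is countable, and all $2^{\aleph_0}$ permutations of $\omega$ act on it, distinct ones differently on singletons.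

For $\mathcal L(V)$ itself there is the result of Guichard.

**Theorem (Guichard).** Each automorphism of $\mathcal L(V_\infty)$ is generated by a one-to-one and onto computable semilinear transformation: it is $W\mapsto\mu(W)$ for such a $(\mu,\sigma)$.

In $\mathcal L(V)$ one can see where a map should come from. The atoms are the lines $Fv$, an automorphism permutes them and preserves the relation $Fw\le Fu+Fv$, and the fundamental theorem of projective geometry turns such a permutation into a semilinear bijection.

The first thing to try is the same argument in $\mathcal L^*$. It stops at its first word, because $\mathcal L^*$ has no atoms. If $[W]\neq[0]$, then $W$ is infinite-dimensional and has a computable basis $b_0,b_1,b_2,\dots$, and $W'=\operatorname{span}\{b_0,b_2,b_4,\dots\}$ satisfies $[0]<[W']<[W]$. There are no points from which to build a map. Nor can one hope to lift each automorphism to $\mathcal L(V)$: Section 6 shows that no bijection induces the automorphism of the shift.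

These notes prove two theorems.

**Theorem 1.** $\mathcal L(V_\infty)$ and $\mathcal L^*(V_\infty)$ are finitely generated lattices; eight generators suffice. Consequently $|\operatorname{Aut}\mathcal L^*(V_\infty)|=\aleph_0$ for every computable field $F$.

**Definition.** A map $n:V\to V$ is a *computable semilinear Fredholm map* if for some automorphism $\sigma$ of $F$, $(n,\sigma)$ is a computable semilinear transformation, $\dim\ker n<\infty$ and $\operatorname{codim}\operatorname{im}n<\infty$. Its *index* is $\operatorname{ind}n=\dim\ker n-\operatorname{codim}\operatorname{im}n$.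

The shift $s$ has index $-1$, $s^-$ has index $1$, and bijections have index $0$. For maps $f,g$ we write $f\equiv g$ if $f-g$ has values in an f.d. subspace.

**Theorem 2.** (a) Each computable semilinear Fredholm map $n$ induces an automorphism $\Phi_n:[W]\mapsto[n(W)]$ of $\mathcal L^*(V_\infty)$. Every automorphism of $\mathcal L^*(V_\infty)$ is of this form.

(b) $\Phi_n=\Phi_{n'}$ iff $n'\equiv\lambda n$ for some $\lambda\in F^\times$.

(c) $\Phi_n\mapsto\operatorname{ind}n$ is a well-defined surjective homomorphism $\operatorname{Aut}\mathcal L^*(V_\infty)\to\mathbb Z$. Its kernel is the group of automorphisms induced by bijective computable semilinear maps, which by Guichard's theorem is the image of $\operatorname{Aut}\mathcal L(V_\infty)$.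

In particular the quotient of $\operatorname{Aut}\mathcal L^*(V_\infty)$ by the image of $\operatorname{Aut}\mathcal L(V_\infty)$ is $\mathbb Z$, via the index. Sections 3 and 4 prove Theorem 1, which needs no classification. Sections 5 to 9 prove Theorem 2.

## 3. Three coordinate copies and graph arithmetic

If an automorphism is fixed by its values on finitely many elements, then there are at most countably many automorphisms. So we look for finite generating sets. We replace points by *graphs* of linear maps, which are infinite-dimensional and survive in $\mathcal L^*$.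

Let $R=R(V)$ be the ring of computable linear maps $V\to V$, $I$ the ideal of maps in $R$ of finite rank, $R^*=R/I$, and $[T]$ the class of $T$. Define $R(M)$, $R^*(M)$ likewise for any $M$ with a computable basis. For example, with the shift, $s^-s=1$ and $1-ss^-$ has rank one, so $[s]$ is invertible in $R^*$. We use the following facts, for $V$ or any such $M$ of infinite dimension.

* **(E1)** Every c.e. subspace has a c.e. basis: enumerate it and keep each vector that is independent of those already kept. If the subspace is infinite-dimensional this is a computable sequence $(b_n)$, and $e_n\mapsto b_n$ is a computable linear isomorphism of $V$ onto it, with inverse computable on the image. A c.e. basis of a c.e. subspace of finite codimension in a c.e. space $A$ extends, by finitely many vectors, to a c.e. basis of $A$.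
* **(E2)** An f.d. subspace is decidable and is the range of a computable projection: put a basis in reduced echelon form, and take the complement spanned by the nonpivot basis vectors.
* **(E3)** If $S,T\in R$ and $\operatorname{im}T\subseteq\operatorname{im}S+Z$ with $Z$ f.d., then $[T]\in[S]R^*$. Given $n$, search for $y$ and $z\in Z$ with $Te_n=Sy+z$, and put $Ae_n=y$. Then $T-SA$ has values in $Z$. Conversely, $T\equiv SA$ gives $\operatorname{im}T\subseteq^*\operatorname{im}S$.
* **(E4)** If $X\in R$ has f.d. kernel, then $[X]$ is *left cancellable*: $[X]\tau=0$ implies $\tau=0$. Indeed $\operatorname{rank}T\le\dim\ker X+\operatorname{rank}XT$.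
* **(E5)** $[T]$ is a unit of $R^*$ iff $T$ has f.d. kernel and image of finite codimension. If $AT=1+k$ and $TA=1+k'$ with $k,k'$ of finite rank, then $\ker T\subseteq\ker(1+k)\subseteq\operatorname{im}k$ and $\operatorname{im}T\supseteq(1+k')(\ker k')=\ker k'$. Conversely, (E3) gives $\rho$ with $[T]\rho=1$; then $[T](\rho[T]-1)=0$, and (E4) gives $\rho[T]=1$.

Let $\iota_i:V\to V$, $\iota_i(e_n)=e_{3n+i-1}$, $V_i=\iota_i(V)$ for $i=1,2,3$, so that $V=V_1\oplus V_2\oplus V_3$. For $T\in R$ and $i\ne j$ let
$$G^{ij}_T=\{\iota_iv-\iota_jTv:v\in V\}\in\mathcal L(V).$$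
For example, $G^{12}_0=V_1$ and $G^{12}_1=\operatorname{span}\{e_{3n}-e_{3n+1}\}$. Note that $G^{ij}_1=G^{ji}_1$.

**Composition.** For distinct $i,j,k$,
$$(G^{ij}_T+G^{jk}_S)\cap(V_i+V_k)=G^{ik}_{ST},\tag{1}$$
because $\iota_iv-\iota_jTv+\iota_jw-\iota_kSw$ lies in $V_i+V_k$ iff $w=Tv$, and then it equals $\iota_iv-\iota_kSTv$.

**Addition.** For $T,S\in R$,
$$G^{12}_{T+S}=\Big(\big[(G^{12}_T+V_3)\cap(G^{13}_1+V_2)\big]+G^{32}_S\Big)\cap(V_1+V_2).\tag{2}$$
An element of the bracket has the form $\iota_1v-\iota_2Tv+\iota_3c=\iota_1v'-\iota_3v'+\iota_2b$, which forces $v'=v$ and $c=-v$. So the bracket is $\{\iota_1v-\iota_2Tv-\iota_3v\}$. Adding $\iota_3w-\iota_2Sw$ lands in $V_1+V_2$ iff $w=v$, and gives $\iota_1v-\iota_2(T+S)v$.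

With $T=S=1$, formula (2) gives $G^{12}_2$. Here two copies of $V$ would not do: the third copy carries the intermediate value.

Graphs are enough to describe every c.e. subspace.

**Lemma 1.** Every c.e. subspace $W$ is the value of a lattice polynomial (an expression in $+$ and $\cap$) at $V_1,V_2,V_3$ and finitely many $G^{ij}_T$ with $T\in R$.

*Proof.* **(a) $W$ inside two copies.** Let $W\subseteq V_i+V_j$ and let $k$ be the third index. Enumerate the elements of $W$ as $w_n=\iota_ia_n+\iota_jb_n$, $n\in\omega$, and put $Ae_n=a_n$, $Be_n=b_n$, so $A,B\in R$. Then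
$$W=\{\iota_iAv+\iota_jBv:v\in V\}=(G^{ki}_{-A}+G^{kj}_B)\cap(V_i+V_j),$$
because $\iota_kv+\iota_iAv+\iota_ku-\iota_jBu\in V_i+V_j$ iff $u=-v$.

**(b) General $W$.** We split $W$ into its part in $V_1+V_2$ and a graph over its $V_3$-coordinates. Let $D=\{v:\iota_3v\in W+V_1+V_2\}$, a c.e. subspace. For each vector $v$ of a c.e. basis of $D$, search for $f_1v,f_2v\in V$ with $\iota_3v-\iota_1f_1v-\iota_2f_2v\in W$, and extend linearly to $f_1,f_2:D\to V$. Let $\Gamma_i=\{\iota_3v-\iota_if_iv:v\in D\}\subseteq V_3+V_i$ and $W_0=W\cap(V_1+V_2)$. If $\iota_3v-\iota_1f_1v+\iota_2a=\iota_3v'-\iota_2f_2v'+\iota_1b$, then $v=v'$, $a=-f_2v$ and $b=-f_1v$. Hence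
$$(\Gamma_1+V_2)\cap(\Gamma_2+V_1)=\{\iota_3v-\iota_1f_1v-\iota_2f_2v:v\in D\}\subseteq W.$$
If $w=\iota_1a+\iota_2b+\iota_3v\in W$, then $v\in D$, and $w-(\iota_3v-\iota_1f_1v-\iota_2f_2v)\in W_0$. So $W=W_0+\big((\Gamma_1+V_2)\cap(\Gamma_2+V_1)\big)$, and (a) applies to $W_0,\Gamma_1,\Gamma_2$. $\square$

## 4. One universal partial graph generates all graphs

It remains to produce all $G^{ij}_T$ from finitely many elements. The natural attempt is to take $G^{12}_{T_1},\dots,G^{12}_{T_r}$ with $V_1,V_2,V_3,G^{12}_1,G^{13}_1$, and to use (1) and (2). These formulas reach the maps in the ring generated by $T_1,\dots,T_r$, and this is never all of $R$. The ring words in $T_1,\dots,T_r$ form a uniformly computable list $S_0,S_1,\dots$ of maps. The map $Te_n=S_ne_n+e_0$ is computable and differs from every $S_n$. So $R$ is not finitely generated as a ring, and ring arithmetic alone cannot succeed.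

The diagonal argument is blocked if *partial* maps are allowed, since the partial computable functions do have a uniform enumeration. The lattice allows them, because the graph of a linear map with c.e. domain is a c.e. subspace. So we put all partial functions into one c.e. subspace and cut out rows.

*Proof of Theorem 1.* Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions $\omega\to V$. Define $B,J\in R$ by $Be_{\langle k,n\rangle}=e_{\langle k+1,n\rangle}$ and $Je_n=e_{\langle0,n\rangle}$, so that $B^kJe_n=e_{\langle k,n\rangle}$. Let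
$$U=\operatorname{span}\{\iota_1e_{\langle k,n\rangle}-\iota_2\varphi_k(n):\varphi_k(n)\downarrow\}\in\mathcal L(V).$$
Let $\mathcal G$ be the sublattice of $\mathcal L(V)$ generated by the eight elements $V_1,V_2,V_3,G^{12}_1,G^{13}_1,G^{12}_B,G^{12}_J,U$.

**Step 1: moving indices.** The purpose is to show that it does not matter on which pair of copies a graph sits. By (1), $G^{23}_1=(G^{21}_1+G^{13}_1)\cap(V_2+V_3)\in\mathcal G$, so all $G^{ij}_1$ are in $\mathcal G$. If $G^{ij}_T\in\mathcal G$ and $k$ is the third index, then (1) with one factor $1$ gives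
$$G^{ik}_T=(G^{ij}_T+G^{jk}_1)\cap(V_i+V_k)\in\mathcal G,\qquad G^{kj}_T=(G^{ki}_1+G^{ij}_T)\cap(V_k+V_j)\in\mathcal G.$$
So either index may be replaced by the third, and $(1,2)\to(1,3)\to(2,3)\to(2,1)\to(3,1)\to(3,2)$ visits all pairs; from any pair one reaches $(1,2)$ in the same way.

**Step 2: products.** We collect the maps available so far. Let $\mathcal T=\{T\in R:G^{ij}_T\in\mathcal G\text{ for all }i\ne j\}$. By Step 1 it contains $1,B,J$, and by (1) it is closed under products. So $B^kJ\in\mathcal T$ for all $k$.

**Step 3: reading off a row of $U$.** We show that $\mathcal T=R$. Let $T\in R$ and let $k$ be such that $\varphi_k(n)=Te_n$ for all $n$. Then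
$$(G^{31}_{B^kJ}+U)\cap(V_3+V_2)=G^{32}_T.\tag{3}$$
Let $\psi$ be the linear map on $\operatorname{span}\{e_{\langle l,n\rangle}:\varphi_l(n)\downarrow\}$ with $\psi(e_{\langle l,n\rangle})=\varphi_l(n)$, so $U=\{\iota_1y-\iota_2\psi(y):y\in\operatorname{dom}\psi\}$. An element $\iota_3v-\iota_1B^kJv+\iota_1y-\iota_2\psi(y)$ lies in $V_3+V_2$ iff $y=B^kJv$. This $y$ lies in $\operatorname{dom}\psi$ because $\varphi_k$ is total, and $\psi(B^kJv)=Tv$. This proves (3). By Step 1, $T\in\mathcal T$.

**Step 4: counting.** By Step 3 and Lemma 1, $\mathcal G=\mathcal L(V)$. Its quotient $\mathcal L^*(V)$ is therefore generated by eight elements too. An automorphism is determined by its values on a generating set, and $\mathcal L^*$ is countable, so there are at most $\aleph_0^8=\aleph_0$ automorphisms. By Proposition 1 there are infinitely many. $\blacksquare$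

## 5. Fredholm maps act, and the map is almost unique

We turn to Theorem 2 and begin with the easy half of (a).

**Lemma 2.** A computable semilinear Fredholm map $n$ induces an automorphism $\Phi_n$ of $\mathcal L^*$, and $\Phi_n\Phi_{n'}=\Phi_{nn'}$.

*Proof.* For a c.e. subspace $W$, both $n(W)$ and $n^{-1}(W)$ are c.e. subspaces. Both operations are monotone. They respect $\subseteq^*$: first, $n(W+Z)=n(W)+n(Z)$; second, $n$ induces an injective semilinear map $n^{-1}(W)/n^{-1}(W\cap W')\to W/(W\cap W')$, and such a map carries independent vectors to independent vectors, so $n^{-1}(W)\subseteq^*n^{-1}(W')$ when $W\subseteq^*W'$. Finally $n(n^{-1}W)=W\cap\operatorname{im}n=^*W$ and $n^{-1}(nW)=W+\ker n=^*W$. So $\Phi_n$ is an order automorphism. Compositions of Fredholm maps are Fredholm, since $\ker nn'$ and $V/\operatorname{im}nn'$ are assembled from the kernels and cokernels of $n,n'$ (the exact sequence in Section 6 makes this explicit), and the product formula is clear. $\square$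

**Quasi-inverses.** Let $n$ be computable $\sigma$-semilinear Fredholm. Write $n=m_0\tilde\sigma$ with $m_0=n\tilde\sigma^{-1}\in R$. Since $\tilde\sigma$ is bijective, $m_0$ has f.d. kernel and finite-codimensional image, so by (E5) $[m_0]$ is a unit. Let $m_0^\sharp$ be a lift of its inverse and $n^\sharp=\tilde\sigma^{-1}m_0^\sharp$. Then $nn^\sharp\equiv1\equiv n^\sharp n$, and $n^\sharp$ is again computable semilinear Fredholm.

The next dichotomy finds room to test whether a map acts like a scalar.

**Lemma 3.** Let $m:V\to V$ be computable and $\sigma$-semilinear, and $H_k=\operatorname{span}(e_i:i<k)$. Either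

(i) there are $\lambda\in F$ and $k$ with $mv-\lambda v\in H_k$ for all $v$; or

(ii) there are computable sequences $(v_n)$ and $k_0<k_1<\cdots$ such that $v_n,mv_n\in H_{k_{n+1}}$ are linearly independent modulo $H_{k_n}$.

In case (i), if $\lambda\ne0$ then $\sigma=\mathrm{id}$.

For example, a scalar is in case (i), and the shift is in case (ii) with $v_n=e_{2n}$, $k_n=2n$.

*Proof.* If for every $k$ some $v$ has $v,mv$ independent modulo $H_k$, then search for $v_n$ given $k_n$ (starting from $k_0=0$) and choose $k_{n+1}>k_n$ with $v_n,mv_n\in H_{k_{n+1}}$. This is (ii).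

Otherwise fix $k$ for which this fails and put $H=H_k$. Then for every $v\notin H$ there is $\lambda_v$ with $mv\equiv\lambda_vv$ mod $H$. If $v,v'$ are independent mod $H$, then $\lambda_{v+v'}(v+v')\equiv m(v+v')\equiv\lambda_vv+\lambda_{v'}v'$ gives $\lambda_v=\lambda_{v+v'}=\lambda_{v'}$. If they are dependent mod $H$, compare both with a third vector outside their span with $H$. So $\lambda_v=\lambda$ is constant. A vector $u\in H$ is a difference $(u+y)-y$ of vectors outside $H$, so $mu-\lambda u\in H$ too, and (i) holds. If $\lambda\ne0$, then for $y\notin H$ and $\kappa\in F$ we have $\sigma(\kappa)\lambda y\equiv m(\kappa y)\equiv\lambda\kappa y$ mod $H$, so $\sigma(\kappa)=\kappa$. $\square$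

*Proof of Theorem 2(b).* If $n'\equiv\lambda n$ with $\lambda\ne0$, then $n'(W)=^*\lambda n(W)=n(W)$ up to a fixed f.d. space, so $\Phi_n=\Phi_{n'}$.

Conversely let $\Phi_n=\Phi_{n'}$ and $m=n^\sharp n'$. Then $\Phi_m=\Phi_{n^\sharp}\Phi_{n'}=\Phi_{n^\sharp}\Phi_n=\Phi_{n^\sharp n}$ is the identity, since $n^\sharp n\equiv1$. So $m(W)=^*W$ for all c.e. $W$. In case (ii) of Lemma 3 take $W=\operatorname{span}\{v_n\}$. The vectors $v_0,mv_0,v_1,mv_1,\dots$ are independent, so the $mv_n\in m(W)$ are independent modulo $W$, a contradiction. So (i) holds: $m\equiv\lambda$. Here $\lambda\neq0$, because otherwise $m$ would have finite rank and an infinite-dimensional kernel. So $m$ is linear. Writing $m=\lambda+k$ with $k$ of finite rank, we get $n'\equiv nn^\sharp n'=nm\equiv n\lambda=\sigma(\lambda)n$. $\square$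

## 6. The index

Here we prove Theorem 2(c), granted that every automorphism is some $\Phi_n$; that half of (a) is proved in Sections 7 to 9 without using (c).

Let $f:X\to Y$ and $g:Y\to Z$ be semilinear (each with respect to some automorphism of $F$) with f.d. kernels and cokernels. Kernels and images of such maps are subspaces, and the dimension of a domain is nullity plus rank, because a basis of $X/\ker f$ goes to a basis of $\operatorname{im}f$.

**Additivity.** The sequence
$$0\to\ker f\to\ker gf\xrightarrow{f}\ker g\to Y/\operatorname{im}f\xrightarrow{g}Z/\operatorname{im}gf\to Z/\operatorname{im}g\to0$$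
is exact. At $\ker gf$: an element of $\ker gf$ is sent to $0$ by $f$ iff it lies in $\ker f$. At $\ker g$: $y\in\ker g$ vanishes in $Y/\operatorname{im}f$ iff $y=f(x)$, and then $x\in\ker gf$. At $Y/\operatorname{im}f$: $g(y)\in\operatorname{im}gf$ iff $y-f(x)\in\ker g$ for some $x$. At $Z/\operatorname{im} gf$: the kernel of the last map is $\operatorname{im}g/\operatorname{im}gf$. The alternating sum of dimensions is zero, so $\operatorname{ind}gf=\operatorname{ind}f+\operatorname{ind}g$.

**The index depends only on $\Phi_n$.** Let $\Phi_n=\Phi_{n'}$, so $n'-\lambda n$ has values in an f.d. $Z$ for some $\lambda\ne0$, by (b). Let $n,n'$ be $\sigma$- and $\sigma'$-semilinear. For $\kappa\in F$, both $\sigma'(\kappa)\lambda n(v)$ and $\lambda\sigma(\kappa)n(v)$ are congruent to $n'(\kappa v)$ modulo $Z$, so $(\sigma'(\kappa)-\sigma(\kappa))\lambda n(v)\in Z$ for all $v$. As $n$ has infinite rank, $\sigma'=\sigma$. Hence $n'-\lambda n$ is $\sigma$-semilinear of finite rank, and its kernel $X$ has finite codimension. Let $i:X\to V$ be the inclusion, of index $-\operatorname{codim}X$.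 Since $n'i=\lambda ni$, additivity gives $\operatorname{ind}n'=\operatorname{ind}(\lambda n)=\operatorname{ind}n$; the last equality holds because $\lambda n$ and $n$ have the same kernel and image.

*Proof of Theorem 2(c), granted (a).* So $\Phi_n\mapsto\operatorname{ind}n$ is well defined on $\operatorname{Aut}\mathcal L^*$, and by Lemma 2 and additivity it is a homomorphism. It is onto since the shift has index $-1$. Bijections have index $0$. Conversely let $\operatorname{ind}n=0$, $n=m_0\tilde\sigma$. Then $\dim\ker m_0=\operatorname{codim}\operatorname{im}m_0$. Let $\pi$ be a computable projection onto $\ker m_0$ (E2), $g$ an isomorphism of $\ker m_0$ onto a complement of $\operatorname{im}m_0$, and $k=g\pi$. If $(m_0+k)v=0$, then $m_0v=-kv$ lies in $\operatorname{im}m_0$ and in the complement, so both are $0$; then $v\in\ker m_0$ and $gv=0$, so $v=0$. The image of $m_0+k$ contains $m_0(\ker\pi)=\operatorname{im}m_0$ and $g(\ker m_0)$, so it is $V$. Thus $m_0+k$ is a computable linear bijection, and $n\equiv(m_0+k)\tilde\sigma$, which is bijective, computable and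 semilinear and induces $\Phi_n$ by (b).

By Guichard's theorem, and since every computable semilinear bijection clearly generates an automorphism of $\mathcal L(V)$, the automorphisms of $\mathcal L(V)$ are exactly those generated by such bijections. Hence the image of $\operatorname{Aut}\mathcal L(V)$ is the kernel of the index. $\square$

In particular the automorphism of the shift, of index $-1$, is not induced by a bijection.

## 7. From lattice automorphisms to automorphisms of $R^*$

To find a map behind an automorphism $\Phi$ of $\mathcal L^*$ we first straighten $\Phi$ so that it fixes the three copies and the graphs of the identity. Then it acts on graphs, hence on $R^*$. The straightening needs a tool that recognizes graphs up to finite dimension.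

**Lemma 4.** Let $A,B,C$ be c.e. subspaces with $C\subseteq A+B$, $A\subseteq^*C+B$, $B\cap C=^*0$. Then there is a computable linear $g:A\to B$ with $\{a-ga:a\in A\}=^*C$. If also $A\cap C=^*0$, then $\ker g$ is f.d. If also $B\subseteq^*A+C$, then $\operatorname{im}g=^*B$.

*Proof.* $A_0=A\cap(C+B)$ is c.e. and has finite codimension in $A$. For $a$ in a c.e. basis of $A_0$, search for $ga\in B$ with $a-ga\in C$; put $g=0$ on finitely many further vectors completing this to a basis of $A$ (E1). Then $a-ga\in C$ for $a\in A_0$, so $\{a-ga\}\subseteq^*C$. If $c=a-b\in C$ with $a\in A$, $b\in B$, then $a=c+b\in A_0$ and $c-(a-ga)=ga-b\in B\cap C$. So $C\subseteq\{a-ga\}+(B\cap C)$, which proves the first claim.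

If $a\in A_0\cap\ker g$, then $a=a-ga\in A\cap C$. So $\ker g$ is f.d. when $A\cap C$ is. Finally let $b=a+c\in B\cap(A+C)$, with $a\in A$, $c\in C$. Then $-a=c-b\in A_0$, and $c-(-a-g(-a))=b-ga$ lies in $C$ by its left side and in $B$ by its right side. So $B\cap(A+C)\subseteq\operatorname{im}g+(B\cap C)$, and $\operatorname{im}g=^*B$ when $B\subseteq^*A+C$. $\square$

Let $\Phi\in\operatorname{Aut}\mathcal L^*$.

**Step 1: straightening.** We find a Fredholm $u\in R$ such that $\Phi_u^{-1}\Phi$ fixes the frame. Choose c.e. $V_i'\in\Phi[V_i]$ and $C_j\in\Phi[G^{1j}_1]$ for $j=2,3$; after intersecting $C_j$ with $V_1'+V_j'$ we may assume $C_j\subseteq V_1'+V_j'$. In $\mathcal L$ we have $V_1\subseteq G^{1j}_1+V_j$, $V_j\subseteq V_1+G_1^{1j}$, $V_j\cap G^{1j}_1=0=V_1\cap G^{1j}_1$. Since $\Phi$ is a lattice automorphism, these relations hold up to finite dimension for $V_1',V_j',C_j$. So all parts of Lemma 4 apply with $A=V_1'$, $B=V_j'$, $C=C_j$, and give $g_j:V_1'\to V_j'$.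

$V_1'$ is infinite-dimensional, so there is a computable linear isomorphism $\kappa:V\to V_1'$. Define $u\in R$ by $u\iota_1=\kappa$, $u\iota_j=g_j\kappa$ for $j=2,3$. Then $uV_1=V_1'$, $uV_j=\operatorname{im}g_j=^*V_j'$, and $uG^{1j}_1=\{\kappa v-g_j\kappa v\}=^*C_j$.

The image $\operatorname{im}u=^*V_1'+V_2'+V_3'=^*V$ has finite codimension. For the kernel, send $\iota_1a+\iota_2b+\iota_3c\in\ker u$ to the triple $(\kappa a,g_2\kappa b,g_3\kappa c)\in V_1'\times V_2'\times V_3'$ with sum $0$. Such triples form an f.d. space: the third entry lies in the f.d. space $V_3'\cap(V_1'+V_2')$, and if it is $0$ the second lies in the f.d. space $V_1'\cap V_2'$ and determines the first. The kernel of this assignment is given by $a=0$, $\kappa b\in\ker g_2$, $\kappa c\in\ker g_3$, and is f.d. So $\ker u$ is f.d. and $u$ is Fredholm.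

Put $\Psi=\Phi_u^{-1}\Phi$. It fixes $[V_1],[V_2],[V_3],[G^{12}_1],[G^{13}_1]$, and by (1) also $[G^{23}_1]$.

**Step 2: the ring automorphism.** We show that $\Psi$ permutes the classes of graphs through a ring automorphism $\alpha$ of $R^*$. From
$$(\iota_1v-\iota_2Tv)+(\iota_1w-\iota_2T'w)=\iota_1(v+w)-\iota_2T(v+w)+\iota_2(T-T')w$$
we see $G^{12}_T+G^{12}_{T'}=G^{12}_T\oplus\iota_2\operatorname{im}(T-T')$. So $[G^{12}_T]=[G^{12}_{T'}]$ iff $[T]=[T']$.

Let $T\in R$. Choose $C\in\Psi[G^{12}_T]$ with $C\subseteq V_1+V_2$. Since $V_1\subseteq G_T^{12}+V_2$ and $V_2\cap G^{12}_T=0$, Lemma 4 with $A=V_1$, $B=V_2$ gives $g$ with $C=^*\{a-ga:a\in V_1\}$, and $T'=\iota_2^{-1}g\iota_1\in R$ satisfies $\Psi[G^{12}_T]=[G^{12}_{T'}]$. Put $\alpha([T])=[T']$. This is well defined and injective by the previous paragraph, and applying the construction to $\Psi^{-1}$ shows it is a bijection. Clearly $\alpha(1)=1$.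

Moving indices by (1) with one factor $1$, as in Section 4, and using that $\Psi$ fixes all $[V_i]$ and $[G^{ij}_1]$, we get $\Psi[G^{ij}_T]=[G^{ij}_{T'}]$ for all $i\neq j$. Then (1) shows that $\alpha$ is multiplicative and (2) that it is additive. So $\alpha$ is a ring automorphism of $R^*$.

For a computable automorphism $\sigma$ of $F$ put $\gamma_\sigma[T]=[\tilde\sigma T\tilde\sigma^{-1}]$, a ring automorphism of $R^*$. For instance, if $T$ is diagonal, $Te_i=d_ie_i$, then $\tilde\sigma T\tilde\sigma^{-1}e_i=\sigma(d_i)e_i$.

**Theorem 3.** For every ring automorphism $\alpha$ of $R^*$ there are a unit $c\in R^*$ and a computable automorphism $\sigma$ of $F$ with $\alpha(\tau)=c\,\gamma_\sigma(\tau)\,c^{-1}$ for all $\tau$.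

**Step 3: Theorem 3 gives Theorem 2(a).** We turn $c$ and $\sigma$ into a map on $V$. Let $c=[m_0]$. By (E5), $m_0$ has f.d. kernel and finite-codimensional image, so $m=m_0\tilde\sigma$ is a computable semilinear Fredholm map. If $\alpha[T]=[T']$, then $T'm_0\equiv m_0\tilde\sigma T\tilde\sigma^{-1}$, that is, $T'm\equiv mT$. Let $\hat m(\sum_i\iota_iv_i)=\sum_i\iota_imv_i$, again a computable semilinear Fredholm map. Then $\hat mV_i=\iota_i(\operatorname{im}m)=^*V_i$ and
$$\hat mG^{ij}_T=\{\iota_imv-\iota_jmTv\}=^*\{\iota_imv-\iota_jT'mv\}=^*G^{ij}_{T'}.$$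
The first $=^*$ holds because the two parametrizations differ by values in an f.d. space, the second because $\operatorname{im}m$ has finite codimension. So $\Psi$ and $\Phi_{\hat m}$ agree on all $[V_i],[G^{ij}_T]$. By Lemma 1 these classes generate $\mathcal L^*$, so $\Psi=\Phi_{\hat m}$ and $\Phi=\Phi_u\Phi_{\hat m}=\Phi_{u\hat m}$. With Lemma 2 this is Theorem 2(a).

## 8. Rank one is invisible in $R^*$

It remains to prove Theorem 3. We need two facts about $R^*$.

**Lemma 5.** The center of $R^*$ is $F$ (the classes of scalars). $R^*$ is simple; in fact, if $T\in R$ has infinite rank, there are $A,B\in R$ with $ATB=1$.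

*Proof.* Scalars are central, and distinct scalars have distinct classes. Let $[T]$ be central. Suppose case (ii) of Lemma 3 holds for $T$. Extending $v_n,Tv_n$ to a basis of $H_{k_{n+1}}$ modulo $H_{k_n}$ for each $n$, and adding a basis of $H_{k_0}$, we get a computable basis of $V$. Let $A\in R$ send $Tv_n\mapsto v_n$ and the other basis vectors, including the $v_n$, to $0$. Then $(AT-TA)v_n=v_n$, so $AT-TA$ has infinite rank, a contradiction. So (i) holds and $[T]=\lambda$.

Let $T$ have infinite rank. Call the largest index in the support of a nonzero vector its *top index*. The image of $T$ contains vectors of arbitrarily large top index, so by search there is a computable sequence $(b_n)$ such that the top indices of $f_n=Tb_n$ strictly increase. The set of these top indices is decidable. The $f_n$ together with the $e_j$, $j$ not a top index of any $f_n$, have each index as top index exactly once, so they form a computable basis. Let $A$ send $f_n\mapsto e_n$ and those $e_j\mapsto0$, and let $Be_n=b_n$. Then $ATB=1$. $\square$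

For the ring of *all* linear endomorphisms of a vector space there is a well-trodden way to show that an automorphism comes from a map. Take a rank-one idempotent $p$. It is minimal: the corner $p\,\cdot\,p$ is a field. Its image is then again a minimal idempotent, of rank one, and one carries vectors along. In $R^*$ this breaks down, since rank-one maps are $0$, and there is no substitute. If $\tau=[T]$ is a nonzero idempotent, Lemma 5 gives $a,b\in R^*$ with $a\tau b=1$. Then $\pi\mapsto\tau b\pi a\tau$ is an injective multiplicative map $R^*\to\tau R^*\tau$, since $(\tau b\pi a\tau)(\tau b\pi'a\tau)=\tau b\pi\pi'a\tau$ and $a(\tau b\pi a\tau)b=\pi$. The classes $\pi,\pi'$ of the projections onto the even and the odd basis vectors are nonzero with product $0$, so $\tau R^*\tau$ always has zero divisors.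

The way around is to spread a rank-one map over infinitely many copies of $V$ so that it becomes visible. Let
$$M=F[x]\otimes V=\bigoplus_{k\ge0}x^kV,\qquad\text{with computable basis }x^ke_i .$$
Let $s$ be multiplication by $x$, and $s^-(x^kv)=x^{k-1}v$ for $k\ge1$, $s^-(v)=0$. Then $s^-s=1$ and $e=1-ss^-$ is the projection onto $x^0V$, now of infinite rank. If $p$ has rank one on $V$, then $1\otimes p:x^kv\mapsto x^kpv$ is nonzero in $R^*(M)$ and commutes with $s$ and $s^-$. We shall see that the commutant of $\{[s],[s^-]\}$ in $R^*(M)$ is a ring in which $1\otimes p$ is a minimal idempotent. The plan has three parts: make $\alpha$ fix $[s]$ and $[s^-]$ up to conjugation (Steps 1 to 3 of the next section), compute the commutant and run the rank-one argument there (Steps 4 and 5), and return to $R^*$ (Steps 6 to 8).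

## 9. Every automorphism of $R^*$ is spatial

*Proof of Theorem 3.* A bijection between the computable bases of $V$ and $M$ identifies $R^*$ with $R^*(M)$, compatibly with $\gamma_\sigma$ (on $M$, $\gamma_\sigma$ comes from applying $\sigma$ to the coordinates in the basis $x^ke_i$). So let $\alpha$ be a ring automorphism of $R^*(M)$. Put $M_{\le m}=\bigoplus_{k\le m}x^kV$.

**Step 1 (exact lifts).** *The relation $s^-s=1$ passes to $\alpha[s],\alpha[s^-]$ only modulo finite rank; we make it exact. There are $t,t^-\in R(M)$ with $[t]=\alpha[s]$, $[t^-]=\alpha[s^-]$, $t^-t=1$.*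

Take any lifts $t_0,t_0^-$. Then $t_0^-t_0=1+k$ with $k$ of finite rank. The space $X=\ker k$ is the common kernel of finitely many computable functionals, which we may take independent. Choosing vectors dual to them and calling their span $Y$, we get a computable projection $q$ onto $X$ along the f.d. space $Y$, and $q\equiv1$. Let $p=t_0qt_0^-$. Its image is contained in $t_0X$, and for $x\in X$, $t_0^-t_0x=x$, so $pt_0x=t_0qx=t_0x$. Hence $p^2=p$ with image $t_0X$. Also $[p]=[t_0][t_0^-]=\alpha[ss^-]$, so $[1-p]=\alpha[e]\neq0$, and $\ker p=\operatorname{im}(1-p)$ is infinite-dimensional.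

So we can choose an injective linear $g:Y\to\ker p$, and by (E2) a computable finite-rank $r:M\to Y$ with $rg=1_Y$. Put
$$t=t_0q+g(1-q),\qquad t^-=qt_0^-p+r(1-p).$$
For $x\in X$: $tx=t_0x$, $pt_0x=t_0x$, so $t^-tx=qt_0^-t_0x=qx=x$. For $y\in Y$: $ty=gy\in\ker p$, so $t^-ty=rgy=y$. Thus $t^-t=1$. Finally $[t]=[t_0]$ because $q\equiv 1$ and $g(1-q)$ has finite rank, and $[t^-]=[t_0^-p]=[t_0^-t_0t_0^-]=[t_0^-]$.

Let $f=1-tt^-$. Then $f^2=f$, $ft=0$, $t^-f=0$, and $[f]=\alpha[e]\ne0$, so $fM$ is an infinite-dimensional c.e. space. Let $\chi:V\to fM$ be a computable linear isomorphism, and put $X'(x^kv)=t^k\chi(v)$. This $X'\in R(M)$ is injective: apply $f$ to $\sum t^k\chi(v_k)=0$ to get $\chi(v_0)=0$, so $v_0=0$; then apply $t^-$, which lowers every exponent by one, and repeat. Moreover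
$$tX'=X's,\qquad t^-X'=X's^-,\tag{4}$$
the second because $t^-t^k\chi(v)=t^{k-1}\chi(v)$ for $k\ge1$ and $t^-\chi(v)=0$ by $t^-f=0$. Also
$$t^kf=X'\eta_k,\qquad\eta_k(y)=x^k\chi^{-1}(fy),\quad\eta_k\in R(M).$$

**Step 2 (straightening an image).** *$X'$ intertwines $s$ with $t$. We pull it back by $\alpha$ and replace it by a map that commutes with $s$ and $s^-$ modulo finite rank.*

Choose $X_1\in R(M)$ with $[X_1]=\alpha^{-1}[X']$, and let $N=\operatorname{im}X_1$. By (E4), $[X']$ is left cancellable, hence so is $[X_1]$. Applying $\alpha^{-1}$ to $[t][X']=[X'][s]$ gives $[s][X_1]=[X_1]\alpha^{-1}[s]$, so $sN\subseteq N+E$ for some f.d. $E$, and $E\subseteq M_{\le d}$ for some $d$. Applying $\alpha^{-1}$ to $[t^kf]=[X'][\eta_k]$ gives $[s^ke]\in[X_1]R^*(M)$, so $x^kV\subseteq^*N$ for every $k$.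

*Claim. There is an injective $X_2\in R(M)$ with $\operatorname{im}X_2=^*N$, $sX_2\equiv X_2s$, $s^-X_2\equiv X_2s^-$.*

Let $N_k=\{v\in V:x^kv\in N\}$, of finite codimension in $V$. Let $Q_m\subseteq V$ be the set of $x^m$-coefficients of elements of $N\cap M_{\le m}$. Then $Q_m\supseteq N_m$ has finite codimension. For $m\ge d$ we have $Q_m\subseteq Q_{m+1}$: if $p\in N\cap M_{\le m}$, write $sp=h+w$ with $h\in N$, $w\in E\subseteq M_{\le d}$; then $h\in M_{\le m+1}$, and its $x^{m+1}$-coefficient is the $x^m$-coefficient of $p$. An increasing sequence of subspaces of finite codimension stabilizes, so $Q_m=Q$ for all $m\ge m_0$, for some $m_0\ge d$.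

Let $Q^0=\bigcap_{k\le m_0}N_k$. It is a c.e. subspace of finite codimension in $V$, contained in $N_{m_0}\subseteq Q$. Let $y_0,y_1,\dots$ be a computable basis of it, and $Q=Q^0\oplus\operatorname{span}(z_0,\dots,z_{r-1})$.

Put $h_{j,i}=x^jy_i\in N$ for $j\le m_0$. For $j\ge m_0$, search for $w\in E$ with $sh_{j,i}-w\in N$ and put $h_{j+1,i}=sh_{j,i}-w$. Choose $g_{0,l}\in N\cap M_{\le m_0}$ with $x^{m_0}$-coefficient $z_l$ (possible as $z_l\in Q=Q_{m_0}$), and likewise put $g_{j+1,l}=sg_{j,l}-w\in N$ with $w\in E$ found by search. Since elements of $E$ have degree at most $d\le m_0$, subtracting $w$ never touches the leading term: $h_{j,i}$ has leading term $x^jy_i$, and $g_{j,l}$ has leading term $x^{m_0+j}z_l$. Define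
$$X_2(x^je_l)=g_{j,l}\ (l<r),\qquad X_2(x^je_{r+i})=h_{j,i}.$$

* $X_2$ is computable. It is injective: in a nontrivial combination of the images let $n$ be the largest degree that occurs; the $x^n$-coefficient is a nontrivial combination of the independent vectors $y_i$ and (if $n\ge m_0$) $z_l$.
* $\operatorname{im}X_2\subseteq N$. If $p\in N$ has degree $m\ge m_0$, its leading coefficient lies in $Q_m=Q$. Subtracting a combination of the $h_{m,i}$ and $g_{m-m_0,l}$, which are in $N$, lowers the degree and stays in $N$. Repeating, $N\subseteq\operatorname{im}X_2+M_{\le m_0-1}$. But $\operatorname{im}X_2\supseteq\bigoplus_{k<m_0}x^kQ^0$, which has finite codimension in $M_{\le m_0-1}$. So $\operatorname{im}X_2=^*N$.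
* $sX_2-X_2s$ has values in $E$, since $sh_{j,i}-h_{j+1,i}$ is $0$ or one of the vectors $w$, and $sg_{j,l}-g_{j+1,l}\in E$.
* $s^-X_2-X_2s^-$ has values in $s^-E+\operatorname{span}(s^-g_{0,l})_{l<r}$. Indeed $s^-h_{j+1,i}=h_{j,i}-s^-w$ (with $w=0$ for $j<m_0$), similarly for $g$; and at $x^0e_{r+i}$ the value is $s^-y_i=0$, at $x^0e_l$ it is $s^-g_{0,l}$.

This proves the Claim.

**Step 3 ($\alpha[s]$ is conjugate to $[s]$).** *We compare $X_1$ and $X_2$ and arrange that $\alpha$ fixes $[s]$ and $[s^-]$.*

Since $\operatorname{im}X_1=^*\operatorname{im}X_2$, (E3) gives $[X_1]=[X_2]c_0$ and $[X_2]=[X_1]c_0'$. Both classes are left cancellable, so $c_0'c_0=1=c_0c_0'$. Put $c_1=\alpha(c_0)$. Then $\alpha[X_2]=\alpha([X_1]c_0^{-1})=[X']c_1^{-1}$. Applying $\alpha$ to $[s][X_2]=[X_2][s]$ and using (4),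
$$[X'][s]c_1^{-1}=[t][X']c_1^{-1}=[X']c_1^{-1}\alpha[s].$$
Cancel $[X']$ to get $\alpha[s]=c_1[s]c_1^{-1}$. In the same way, from $[s^-][X_2]=[X_2][s^-]$ and the second part of (4), $\alpha[s^-]=c_1[s^-]c_1^{-1}$. Replace $\alpha$ by $\tau\mapsto c_1^{-1}\alpha(\tau)c_1$. From now on $\alpha$ fixes $[s]$ and $[s^-]$, hence also $[e]$.

By Lemma 5, $\alpha$ restricts on the center to an automorphism $\sigma$ of $F$; its computability is proved in Step 7. Identify $R^*(V)$ with the corner $[e]R^*(M)[e]$ via $[T]\mapsto[T^e]$, where $T^e$ acts as $T$ on $x^0V$ and as $0$ on $x^kV$ for $k\ge1$. Then $\alpha$ restricts to a ring automorphism $\alpha_0$ of $R^*(V)$.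

**Step 4 (the commutant of $\{[s],[s^-]\}$).** *Let $\mathcal S$ be this commutant in $R^*(M)$. We describe it by honest maps, with no quotient left.*

**Definition.** $\mathcal A$ is the set of sequences $a=(a_n)_{n\in\mathbb Z}$ of linear maps $V\to V$ such that $(n,v)\mapsto a_n(v)$ is computable, $a_n=0$ for all $n$ above some $d$, and for some f.d. $V_0=V_0(a)\subseteq V$, $a_n(V)\subseteq V_0$ for all $n\ne0$. No condition is put on $a_0\in R(V)$.

Write $a=\sum a_nx^n$ and multiply formally, $(ab)_n=\sum_{i+j=n}a_ib_j$. These sums are finite because the exponents are bounded above. $\mathcal A$ is a ring: for $n\ne0$, the terms with $i\neq0$ have values in $V_0(a)$ and the term $a_0b_n$ has values in $a_0V_0(b)$. For $a\in\mathcal A$ define $T_a\in R(M)$ by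
$$T_a(x^kv)=\sum_{l\ge0}x^la_{l-k}v .$$
The entry of $T_a$ in row $l$ and column $k$ is thus $a_{l-k}$. For example, if $p$ has rank one and $a=px$, then $T_a(x^kv)=x^{k+1}pv$; it commutes with $s$, and $T_as^--s^-T_a$ is $-p$ on $x^0V$ and $0$ elsewhere. The map $s$ itself would correspond to $a_1=1$, which violates the condition on $V_0$; and $[s]$ is not in $\mathcal S$, because $ss^--s^-s=-e$ has infinite rank.

*Claim. $a\mapsto[T_a]$ is a ring isomorphism of $\mathcal A$ onto $\mathcal S$.* (Additivity and $T_1=1$ are clear.)

*$[T_a]\in\mathcal S$.* We have $T_as(x^kv)=\sum_{l\ge0}x^la_{l-k-1}v$ and $sT_a(x^kv)=\sum_{l\ge1}x^la_{l-1-k}v$. The difference lives in row $0$, with entries $a_{-k-1}$ having values in $V_0$. For $k\ge1$, $T_as^-$ and $s^-T_a$ both send $x^kv$ to $\sum_{l\ge0}x^la_{l+1-k}v$. On column $k=0$ the difference $T_as^--s^-T_a$ has entries $-a_{l+1}$, $0\le l<d$, with values in $V_0$. So both differences have finite rank.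

*Multiplicativity.* The $(l,k)$ entry of $T_{ab}$ is $\sum_{r\in\mathbb Z}a_{l-r}b_{r-k}$, that of $T_aT_b$ is the sum over $r\ge0$. So the entry of $T_{ab}-T_aT_b$ is $\sum_{r<0}a_{l-r}b_{r-k}$. Here $l-r\ge l+1\geq1$, so it has values in $V_0(a)$ and vanishes for $l\ge d$, where $d\ge0$ bounds the exponents of $a$. The difference has finite rank.

*Injectivity.* If $T_a$ has finite rank, all rows $l\ge l_0$ vanish for some $l_0$. So $a_{l-k}=0$ for all $l\ge l_0$, $k\ge0$; these differences exhaust $\mathbb Z$, so $a=0$.

*Surjectivity.* Let $C\in R(M)$ be such that $K=Cs-sC$ and $K_2=Cs^--s^-C$ have finite rank. Then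
$$C=Css^-+Ce=sCs^-+G,\qquad G=Ks^-+Ce .$$
Iterating, $C=\sum_{j<n}s^jG(s^-)^j+s^nC(s^-)^n$, and each vector is killed by $(s^-)^n$ for large $n$. Hence $C=\sum_{j\ge0}s^jG(s^-)^j$, a finite sum on each vector. Since $s^-e=0$, $s^-Ce=-K_2e$ has finite rank, so $(1-e)Ce=ss^-Ce$ has finite rank. Let $C_0\in R(V)$ be $eCe$ viewed on $x^0V=V$. Then $G=C_0^e+G_1$ with $G_1=Ks^-+(1-e)Ce$ of finite rank. Now $\sum_js^jC_0^e(s^-)^j=1\otimes C_0$.

Put $C_1=\sum_js^jG_1(s^-)^j$, so $C=1\otimes C_0+C_1$. As $G_1$ has finite rank, $G_1(x^nv)=\sum_{0\le i\le d}x^ig_{i,n}(v)$ with all $g_{i,n}(V)$ in one f.d. $V_0$; set $g_{i,n}=0$ for $i>d$. The $(l,k)$ entry of $C_1$ is $\sum_{0\le j\le\min(l,k)}g_{l-j,k-j}$. Substitute $i=l-j$ and $n=l-k$: then $k-j=i-n$, the conditions $j\le l$ and $j\le k$ read $i\ge0$ and $i\ge n$, and $j\ge0$ reads $i\le l$, which is automatic for $i\le d$ when $l\ge d$. So for $l\ge d$ the entry equals $c_{l-k}$ with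
$$c_n=\sum_{i=\max(0,n)}^{d}g_{i,i-n}\qquad(c_n=0\text{ for }n>d).$$
The sequence $c=(c_n)$ is in $\mathcal A$. In rows $l<d$ both $C_1$ and $T_c$ have values in $V_0$. So $C_1\equiv T_c$, and $C\equiv T_a$ with $a_0=C_0+c_0$ and $a_n=c_n$ for $n\ne0$. The Claim is proved.

Since $\alpha$ fixes $[s]$ and $[s^-]$, it maps $\mathcal S$ onto itself and induces a ring automorphism of $\mathcal A$, again denoted $\alpha$. View $T\in R(V)$ as the constant symbol with $0$-th term $T$; the map attached to it is $1\otimes T$. If $a=\alpha(T)\in\mathcal A$, then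
$$\alpha_0[T]=[a_0],\tag{5}$$
because $[T^e]=[e][1\otimes T][e]$ is mapped to $[e][T_a][e]=[(a_0)^e]$. Also $\alpha(\lambda)=\sigma(\lambda)$ for scalars $\lambda\in F$.

**Step 5 ($\alpha$ on $\mathcal A$ is spatial).** *Here rank-one idempotents exist, and the classical argument produces a map $\mu$ that implements $\alpha$.*

Let $L$ be the field of computable Laurent series $\sum_{n\le d}\lambda_nx^n$ over $F$ (inverses of nonzero series are computed recursively from the leading coefficient). Let $V_L$ be the set of series $\sum_{n\le d}v_nx^n$ with $n\mapsto v_n\in V$ computable and all $v_n$ in a common f.d. subspace of $V$. For example, $\sum_{n\le0}x^ne_0\in V_L$, while $\sum_{n\le0}x^ne_{-n}\notin V_L$. Since an f.d. subspace lies in some $\operatorname{span}(e_0,\dots,e_N)$, $V_L$ is an $L$-space with basis $(e_i)$. The ring $\mathcal A$ acts on $V_L$ by $(av)_n=\sum_{i+j=n}a_iv_j$: the sums are finite, and the values lie in $V_0(a)$ plus the image under $a_0$ of the f.d. space of $v$. The action is $L$-linear, and it is faithful, since $av$ for $v\in V$ shows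 all $a_n(v)$.

Let $y\in V_L$ and let $\varphi$ be in the $L$-span of the coordinate functionals $e_i^*:V_L\to L$. The operator $y\otimes\varphi:u\mapsto\varphi(u)y$ lies in $\mathcal A$: its $n$-th term sends $u\in V$ to the $x^n$-coefficient of $\varphi(u)y$, which lies in the f.d. span of the coefficients of $y$, is computable, and is $0$ for large $n$. Let $p=e_0\otimes e_0^*$. For $a\in\mathcal A$, $ap=(ae_0)\otimes e_0^*$ and $pap=e_0^*(ae_0)p$. As $\lambda p=(\lambda e_0)\otimes e_0^*\in\mathcal A$ for $\lambda\in L$, we get $p\mathcal Ap=Lp\cong L$, a field.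

Let $q=\alpha(p)$, a nonzero idempotent with $q\mathcal Aq\cong L$. Suppose $u_1,u_2\in qV_L$ are $L$-independent. They lie in the $L$-span of finitely many $e_i$, so there are $\varphi_1,\varphi_2$ as above with $\varphi_i(u_j)=\delta_{ij}$. Let $x_i=q(u_i\otimes\varphi_i)q\in q\mathcal Aq$. Then $x_iu_i=u_i\ne0$, so $x_i\neq0$, but $x_1x_2=0$ because $\varphi_1(qu_2)=\varphi_1(u_2)=0$. This is impossible in a field. So $qV_L=Lw$ with $qw=w\ne0$.

Define $\mu:V_L\to V_L$ by $\mu(ae_0)=\alpha(a)w$ for $a\in\mathcal A$.

* Every $v\in V_L$ is $ae_0$, with $a=v\otimes e_0^*$.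
* $ae_0=0\iff ap=0\iff\alpha(a)q=0\iff\alpha(a)w=0$. The last equivalence: $\alpha(a)w=\alpha(a)qw$; and if $\alpha(a)w=0$, then $\alpha(a)$ kills $Lw=qV_L$, so $\alpha(a)q=0$ by faithfulness. So $\mu$ is well defined and injective.
* $\mu$ is onto. Choose $i$ with $e_i^*(w)\ne0$. Given $y\in V_L$, the element $b=y\otimes e_i^*(w)^{-1}e_i^*$ has $bw=y$, and $b=\alpha(a)$ for some $a$, so $y=\mu(ae_0)$.
* $\mu$ is additive and $\mu(bv)=\alpha(b)\mu(v)$ for $b\in\mathcal A$. In particular $\mu(\lambda v)=\sigma(\lambda)\mu(v)$ for $\lambda\in F$.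
* For $\lambda\in L$, $\alpha(\lambda p)\in q\mathcal Aq$, so $\alpha(\lambda p)w=\theta(\lambda)w$ for some $\theta(\lambda)\in L$. Since $\lambda ae_0=a(\lambda p)e_0$, we get $\mu(\lambda ae_0)=\alpha(a)\theta(\lambda)w=\theta(\lambda)\mu(ae_0)$. As $V_L$ is the $L$-span of $V$, it follows that $V_L=\mu(V_L)$ is the $L$-span of $\mu(V)$.

For $v\in V$ let $\mu_n(v)\in V$ be the coefficient of $x^n$ in $\mu(v)$. Each $\mu_n:V\to V$ is $\sigma$-semilinear. For $T\in R(V)$ and $a=\alpha(T)$ we have $\mu(Tv)=a\mu(v)$. The $x^n$-coefficient of the right side is $a_0\mu_nv+\sum_{i\ne0}a_i\mu_{n-i}v$, so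
$$\mu_nTv-a_0\mu_nv\in V_0(a)\qquad\text{for all }n\in\mathbb Z,\ v\in V.\tag{6}$$

**Step 6 (some $\mu_n$ has infinite rank).** *A coefficient map $\mu_n$ is a candidate for the map behind $\alpha_0$, but only if it is nonzero modulo finite rank.*

Suppose every $U_n=\mu_n(V)$ is f.d. Let $S\in R(V)$, $Se_i=e_{i+1}$. Since $\alpha_0$ is onto, by (5) there is $T\in R(V)$ whose $a=\alpha(T)$ has $a_0=S+k$ with $k$ of finite rank. By (6), $SU_n\subseteq U_n+Z$ for all $n$, where $Z=V_0(a)+\operatorname{im}k\subseteq\operatorname{span}(e_i:i\le d_1)$ for some $d_1\ge0$ that does not depend on $n$. If $U_n\ne0$, let $u\in U_n$ have the largest top index $D$ occurring in $U_n$. Then $Su$ has top index $D+1$, and this must come from $Z$, so $D+1\le d_1$. Hence all $U_n\subseteq\operatorname{span}(e_i:i<d_1)$, and the $L$-span of $\mu(V)$ is contained in the $L$-span of $e_i$, $i<d_1$. This contradicts Step 5.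

Fix $n$ with $\mu_n(V)$ infinite-dimensional and put $m=\mu_n$. By (5), if $[T']=\alpha_0[T]$ and $a=\alpha(T)$, then $a_0\equiv T'$, so (6) gives
$$mT\equiv T'm\qquad\text{whenever }[T']=\alpha_0[T].\tag{7}$$

**Step 7 (computability of $\sigma$ and $m$).** *So far $\sigma$ and $m$ came from algebra; we compute them.*

Let $b=\alpha(S)\in\mathcal A$. Then $\mu(e_i)=\mu(S^ie_0)=b^i\mu(e_0)$. Each coefficient is a finite sum with known degree bounds, built from the computable data $b$ and $\mu(e_0)$, so $i\mapsto m(e_i)$ is computable. The space $m(V)=\operatorname{span}\{m(e_i)\}$ is infinite-dimensional, so by search there is a computable increasing sequence $(i_k)$ with the $m(e_{i_k})$ linearly independent. Let $k\mapsto r_k$ be a computable sequence listing each element of $F$ infinitely often. Let $D\in R(V)$, $De_{i_k}=r_ke_{i_k}$, and $De_i=0$ for all other $i$. By (7) there are $D'\in R(V)$ and an f.d. $Z$ with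
$$\sigma(r_k)m(e_{i_k})-D'm(e_{i_k})\in Z\qquad\text{for all }k .$$
Only finitely many of the independent vectors $m(e_{i_k})$ lie in $Z$. Given $\lambda\in F$, find $k$ with $r_k=\lambda$ and $m(e_{i_k})\notin Z$, and then $\kappa\in F$ with $\kappa m(e_{i_k})-D'm(e_{i_k})\in Z$. Such $\kappa$ is unique, as a second one would put a nonzero multiple of $m(e_{i_k})$ into $Z$, so $\kappa=\sigma(\lambda)$. Hence $\sigma$ is computable, and so is $m(\sum\lambda_ie_i)=\sum\sigma(\lambda_i)m(e_i)$.

**Step 8 (conjugation on the corner, then on $R^*(M)$).** *We show that $m$ is invertible modulo finite rank, and carry the conclusion from $x^0V$ to all of $M$.*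

Write $m=m_0\tilde\sigma$ with $m_0\in R(V)$, $m_0e_i=me_i$. By (7), $\alpha_0(\tau)[m_0]=[m_0]\gamma_\sigma(\tau)$ for all $\tau\in R^*(V)$. With $\delta=\alpha_0\gamma_\sigma^{-1}$ this reads
$$\delta(\rho)[m_0]=[m_0]\rho\qquad\text{for all }\rho\in R^*(V),$$
and $[m_0]\ne0$. The set $\{\tau:[m_0]\tau=0\}$ is a right ideal, and a left ideal since $[m_0]\rho\tau=\delta(\rho)[m_0]\tau$. The set $[m_0]R^*(V)$ is a right ideal, and a left ideal since $\delta(\rho)[m_0]\tau=[m_0]\rho\tau$ and $\delta$ is onto. The first ideal is proper and the second is nonzero. By simplicity (Lemma 5) the first is $0$ and the second is $R^*(V)$. So $[m_0]\rho=1$ for some $\rho$, and $[m_0](\rho[m_0]-1)=0$ gives $\rho[m_0]=1$. Thus $[m_0]$ is a unit, and $\delta$ is conjugation by $[m_0]$.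

Now pass to $M$. The automorphism $\gamma_\sigma$ of $R^*(M)$ fixes $[s]$ and $[s^-]$, hence $[e]$, and restricts to $\gamma_\sigma$ on the corner. So $\delta_M=\alpha\gamma_\sigma^{-1}$ fixes $[e]$ and acts on the corner as $\rho\mapsto\hat m_0\rho\hat m_0^-$, where $\hat m_0=[m_0^e]$ and $\hat m_0^-$ is its inverse in the corner: $\hat m_0\hat m_0^-=[e]=\hat m_0^-\hat m_0$. Let $h\in R(M)$ be a computable linear isomorphism of $M$ onto $x^0V$, and $h^-=h^{-1}e$, so $h^-h=1$, $hh^-=e$, $eh=h$, $h^-e=h^-$. We write $h,h^-$ also for their classes. For $\tau\in R^*(M)$, the element $h\tau h^-$ is in the corner, and $\tau=h^-(h\tau h^-)h$, so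
$$\delta_M(\tau)=\delta_M(h^-)\,\hat m_0h\tau h^-\hat m_0^-\,\delta_M(h)=c\,\tau\,c',\qquad c=\delta_M(h^-)\hat m_0h,\quad c'=h^-\hat m_0^-\delta_M(h).$$
Here
$$cc'=\delta_M(h^-)\hat m_0[e]\hat m_0^-\delta_M(h)=\delta_M(h^-)[e]\delta_M(h)=\delta_M(h^-eh)=1,$$
$$c'c=h^-\hat m_0^-\delta_M(hh^-)\hat m_0h=h^-\hat m_0^-[e]\hat m_0h=h^-eh=1 .$$
So $c$ is a unit with inverse $c'$, and $\alpha(\tau)=\delta_M(\gamma_\sigma(\tau))=c\,\gamma_\sigma(\tau)\,c^{-1}$. Undoing the normalization of Step 3 replaces $c$ by $c_1c$. This proves Theorem 3. By Step 3 of Section 7 it proves Theorem 2(a), and with Sections 5 and 6 all of Theorem 2. $\blacksquare$
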